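# Invariants of $\mathrm{GL}_n(\mathbb F_q)$ in polynomials modulo the $q^m$-th powers of the variables

## One variable: $\mathbb F_q^\times$ acting on $\mathbb F_q[x]/(x^{q^m})$

Let $q$ be a power of a prime $p$ and let $m\ge 0$. The group $\mathrm{GL}_1(\mathbb F_q)=\mathbb F_q^\times$ acts on $\mathbb F_q[x]$ by $x\mapsto cx$, and on the quotient $\mathbb F_q[x]/(x^{q^m})$, which has basis $1,x,\dots,x^{q^m-1}$. A monomial $x^a$ is multiplied by $c^a$. Since $\mathbb F_q^\times$ is cyclic of order $q-1$, the monomial is fixed exactly when $(q-1)\mid a$, and the invariants are spanned by the fixed monomials. As $q-1$ divides $q^m-1$, their Hilbert series is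
$$1+t^{q-1}+t^{2(q-1)}+\cdots+t^{q^m-1}=\frac{1-t^{q^m-1}}{1-t^{q-1}}+t^{q^m-1}.$$
The last exponent has been split off: the fraction counts all the others. (If $m=0$ the fraction is $0$ and the sum is $1$, as it should be.)

Now take $n$ variables, $S=\mathbb F_q[x_1,\dots,x_n]$ with $\deg x_i=1$, and $G=\mathrm{GL}_n(\mathbb F_q)$ acting by linear substitutions of the variables. The ideal $(x_1^{q^m},\dots,x_n^{q^m})$ is $G$-stable, because raising to the power $q^m$ is additive and fixes $\mathbb F_q$, so that $\left(\sum c_ix_i\right)^{q^m}=\sum c_ix_i^{q^m}$. Hence $G$ acts on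
$$Q=S/(x_1^{q^m},\dots,x_n^{q^m}).$$
What is the Hilbert series $\mathrm{Hilb}(Q^G,t)=\sum_d\dim_{\mathbb F_q}(Q^G)_d\,t^d$?

Two things change when $n\ge 2$. Invariants are no longer spanned by monomials. More seriously, $p$ divides $|G|$: one cannot average over the group, and taking invariants is not exact.

## The $(q,t)$-binomial formula

For $0\le k\le m$ put
$$\begin{bmatrix} m\\k\end{bmatrix}_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}} .$$
For example $\begin{bmatrix} m\\0\end{bmatrix}_{q,t}=\begin{bmatrix} m\\m\end{bmatrix}_{q,t}=1$ and $\begin{bmatrix} m\\1\end{bmatrix}_{q,t}=\frac{1-t^{q^m-1}}{1-t^{q-1}}$. (The problem also describes this coefficient as $\mathrm{Hilb}(R^{P_k},t)/\mathrm{Hilb}(R^{\mathrm{GL}_m(\mathbb F_q)},t)$, where $R=\mathbb F_q[y_1,\dots,y_m]$ and $P_k$ is the stabilizer of a $k$-dimensional space of linear forms. We shall not use this.) That the coefficient is a polynomial in $t$ will come out of the proof: it is the Hilbert series of a finite-dimensional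 algebra.

The problem, a conjecture of Lewis–Reiner–Stanton (2014) taken from "General linear groups", http://www.math.umn.edu:80/~reiner/Talks/AisenstadtTalk2.pdf, is to prove or disprove that for all prime powers $q$ and all $n\ge1$, $m\ge0$
$$\mathrm{Hilb}(Q^{G},t)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\begin{bmatrix} m\\k\end{bmatrix}_{q,t}. \tag{1}$$
It is true, and these notes prove it. For $n=1$, $m\geq 1$ the terms $k=0,1$ are $t^{q^m-1}$ and $\frac{1-t^{q^m-1}}{1-t^{q-1}}$, which is the computation above.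

Here is a case with $n=2$ by hand: $q=2$, $m=2$, so $Q=\mathbb F_2[x,y]/(x^4,y^4)$. Formula (1) predicts
$$t^6+t^2\,\tfrac{1-t^3}{1-t}+1=1+t^2+t^3+t^4+t^6 .$$
The group is generated by the swap and $x\mapsto x+y$. Degree 1 has no invariants; degree 2 has $x^2+xy+y^2$, and degree 3 has $x^2y+xy^2$ (a swap-invariant form of degree 2 or 3 is $\alpha(x^2+y^2)+\beta xy$ or $\alpha(x^3+y^3)+\beta(x^2y+xy^2)$; comparing the coefficient of $y^2$, respectively of $x^2y$, after $x\mapsto x+y$ forces $\alpha=\beta$, respectively $\alpha=0$). In degree 4 a swap-invariant element is $\alpha(x^3y+xy^3)+\beta x^2y^2$; under $x\mapsto x+y$ the element $x^2y^2$ is fixed and $x^3y+xy^3$ becomes $x^3y+x^2y^2$, so $\alpha=0$ and the invariants are spanned by $x^2y^2$. In degree 5, $x^3y^2+x^2y^3$ goes to $x^3y^2$, so there are none. In degree 6 the single monomial $x^3y^3$ is invariant. The prediction is correct.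

## Invariants do not lift; coinvariants do

The sensible first attempt is to start from $S^G$, which Dickson's theorem describes completely (it is recalled in the next section), and reduce it modulo the ideal. This gives a map $S^G\to Q^G$, and the attempt stops at its surjectivity. Take $q=3$, $n=2$, $m=1$. In $Q=\mathbb F_3[x,y]/(x^3,y^3)$ the top degree is $4$, spanned by $x^2y^2$. This class is invariant: diagonal substitutions multiply it by squares of elements of $\mathbb F_3^\times$, the swap fixes it, and $(x+y)^2y^2=x^2y^2$ in $Q$. But $S^G$ is generated in degrees $9-3=6$ and $9-1=8$, so nothing of degree 4 lifts.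

The cure is to use the construction that is right exact.

**Definition (coinvariants).** For a $G$-module $M$, let $M_G=M/\mathrm{span}\{gm-m: g\in G,\ m\in M\}$. Write $[m]$ for the class of $m$.

If $I\subset S$ is a $G$-stable ideal, then $(S/I)_G$ is simply $S_G$ modulo the image of $I$: nothing has to be lifted. For $q=n=2$ in degree one, $[x]=[x+y]$ gives $[y]=0$ and by symmetry $[x]=0$, so $(S_1)_G=0$.

**Duality.** *This step shows that it is enough to know $Q_G$.* Let $N=n(q^m-1)$. The monomials with all exponents $<q^m$ form a basis of $Q$, and $Q_N$ is spanned by $\prod x_i^{q^m-1}$. Pairing each basis monomial with its complement shows that multiplication $Q_d\times Q_{N-d}\to Q_N\cong\mathbb F_q$ is perfect. The group acts trivially on $Q_N$: a diagonal matrix multiplies the top monomial by $\prod c_i^{q^m-1}=1$, permutations fix it, and the transvection $x_1\mapsto x_1+x_2$ (for $n\ge2$) sends it to $(x_1+x_2)^{q^m-1}x_2^{q^m-1}\cdots=x_1^{q^m-1}x_2^{q^m-1}\cdots$, since $x_2^{q^m}=0$.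 These matrices generate $G$: by Gaussian elimination, $G$ is generated by diagonal matrices and the transvections $x_i\mapsto x_i+\lambda x_j$, and each of the latter with $\lambda\ne0$ is conjugate to $x_1\mapsto x_1+x_2$ by a monomial matrix. So $Q_d\cong(Q_{N-d})^*$ as $G$-modules. Since a functional on $M$ is $G$-invariant exactly when it factors through $M_G$, we have $(M^*)^G=(M_G)^*$, so $\dim(Q_d)^G=\dim(Q_{N-d})_G$, that is,
$$\mathrm{Hilb}(Q^G,t)=t^{N}\,\mathrm{Hilb}(Q_G,t^{-1}). \tag{2}$$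
Suppose we know that
$$\mathrm{Hilb}(Q_G,t)=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix} m\\k\end{bmatrix}_{q,t}. \tag{3}$$
From $1-t^{-a}=-t^{-a}(1-t^a)$ and $\sum_{i<k}\big((q^m-q^i)-(q^k-q^i)\big)=k(q^m-q^k)$ we get $\begin{bmatrix} m\\k\end{bmatrix}_{q,t^{-1}}=t^{-k(q^m-q^k)}\begin{bmatrix} m\\k\end{bmatrix}_{q,t}$. So in (2) the $k$-th term acquires the exponent
$$n(q^m-1)-n(q^k-1)-k(q^m-q^k)=(n-k)(q^m-q^k),$$
and (3) implies (1). From now on the target is (3).

**Two facts about classes of monomials.** *They are the cheap relations in $S_G$.*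

(F1) If $(q-1)\nmid a_i$ for some $i$, then $[\prod x_j^{a_j}]=0$. Indeed, scaling $x_i$ by a generator $c$ of $\mathbb F_q^\times$ gives $[\prod x_j^{a_j}]=c^{a_i}[\prod x_j^{a_j}]$ with $c^{a_i}\ne1$.

(F2) A monomial of positive degree with some exponent $0$ has class $0$. Permuting variables, we may write it as $x_2g'$ with $x_1$ not occurring. The substitution $x_1\mapsto x_1+x_2$ applied to $x_1g'$ gives $[x_1g']=[x_1g'+x_2g']$, so $[x_2g']=0$.

By (F1) and (F2), a monomial of positive degree with nonzero class has all exponents positive multiples of $q-1$. So $(S_G)_d=0$ for $0<d<n(q-1)$.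

These facts settle $m=1$ for every $n$. In $Q=S/(x_i^q)$ all exponents are at most $q-1$, so $Q_G$ is spanned by $[1]$ and $[\prod x_i^{q-1}]$. Both are nonzero, because $G$ acts trivially on the one-dimensional spaces $Q_0$ and $Q_N$. Hence $\mathrm{Hilb}(Q_G,t)=1+t^{n(q-1)}$, which is (3) for $m=1$.

For larger $m$ they are too weak. For $q=n=2$ in degree 4 they leave, up to the swap, $[x^3y]$ and $[x^2y^2]$; but $x\mapsto x+y$ applied to $x^3y$ gives $[x^2y^2]+[xy^3]+[y^4]=0$, so $[x^2y^2]=[xy^3]=[x^3y]$. More relations of this kind appear in every degree, and a normal form is not visible. We shall instead bound dimensions from below by explicit maps and from above by a recursion in $n$.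

If $d<q^m$ then $Q_d=S_d$, so (3) says in particular what $S_G$ should look like: let $m\to\infty$. This is where we begin.

## Dickson algebras and power sums over a finite vector space

For a finite-dimensional $\mathbb F_q$-space $V$, let $S(V)$ be its symmetric algebra; for $V=\langle x_1,\dots,x_n\rangle$ this is $S$. For a linear map $\varphi:V\to W$ and $F\in S(V)$, write $F(\varphi)\in S(W)$ for the image of $F$. For $g\in\mathrm{GL}(V)$, $gF=F(g)$, so $(gF)(\varphi)=F(\varphi\circ g)$.

Let $W$ have dimension $k$, put $D_k=S(W)^{\mathrm{GL}(W)}$ (canonically independent of the choice of $W$) and $f_W(X)=\prod_{w\in W}(X-w)$.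

**Dickson's theorem** (L. E. Dickson, *Trans. AMS* 12 (1911); C. Wilkerson, *A primer on the Dickson invariants*). *We have $f_W(X)=X^{q^k}+\sum_{i<k}c_iX^{q^i}$, and $D_k=\mathbb F_q[c_0,\dots,c_{k-1}]$ is a polynomial ring with $\deg c_i=q^k-q^i$.*

Consequently
$$H_k(t):=\mathrm{Hilb}(D_k,t)=\prod_{i<k}\frac1{1-t^{q^k-q^i}},\qquad H_0=1 .$$
The coefficient of $X$ in $f_W$ is $c_0=\prod_{w\ne0}(-w)=\prod_{w\neq0}w$, since $q^k-1$ is even or $-1=1$. For $k=0$ we have $f_W=X$, $D_0=\mathbb F_q$, and we put $c_0=1$. For $k=1$, $W=\langle w\rangle$: $f_W=X^q-w^{q-1}X$, so $c_0=-w^{q-1}$ and $D_1=\mathbb F_q[w^{q-1}]$.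

(F0) Recall that $\sum_{\lambda\in\mathbb F_q^\times}\lambda^i$ is $-1$ if $(q-1)\mid i$ and $0$ otherwise: in the first case it is $q-1=-1$, in the second a generator $c$ gives $(1-c^i)\sum_\lambda\lambda^i=0$ with $c^i\ne1$. Hence $\sum_{\beta\in\mathbb F_q}\beta^a=0$ for $0\le a<q-1$, with $0^0=1$; for $a=0$ the sum is $q=0$.

(F3) For $a\ge0$ let $p_a(W)=\sum_{w\in W}w^a$, with $0^0=1$. In power series in $X^{-1}$,
$$\sum_{a\ge0}p_a(W)X^{-a-1}=\sum_{w\in W}\frac1{X-w}=\frac{f_W'(X)}{f_W(X)}=\frac{c_0}{f_W(X)}, \tag{4}$$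
because only the linear term of $f_W$ has a nonzero derivative. Expanding $1/f_W=X^{-q^k}\big(1+\sum_i c_iX^{q^i-q^k}\big)^{-1}$ gives coefficients in $D_k$ with leading term $X^{-q^k}$. Hence
$$p_a(W)\in c_0D_k\ \text{ for all }a,\qquad p_a(W)=0\ \text{ for }0\le a<q^k-1,\qquad p_{q^k-1}(W)=c_0 .$$

For instance, for $q=2$, $k=2$: $c_0/f_W=c_0(X^{-4}+c_1X^{-6}+c_0X^{-7}+\cdots)$, so $p_0=p_1=p_2=0$, $p_3=c_0$, $p_4=0$, $p_5=c_0c_1$, $p_6=c_0^2$.

**Notation for coinvariants.** Put $A_n=S(V)_{\mathrm{GL}(V)}$ for $\dim V=n$. Two isomorphisms between $n$-dimensional spaces differ by an element of $\mathrm{GL}$, so all choices of $V$ give canonically the same $A_n$; in particular a monomial $v^ay^b$ in any basis $(v,y)$ of a plane has the same class in $A_2$. We have $A_0=\mathbb F_q$. Since $\mathrm{GL}(V)\times\mathrm{GL}(V')\subset\mathrm{GL}(V\oplus V')$, there are products $A_a\otimes A_b\to A_{a+b}$, $[F]\cdot[F']=[FF']$. Put $a_{n,d}=\dim(A_n)_d$. For a graded $M$, $M(-a)$ is $M$ shifted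 up by $a$, so $\mathrm{Hilb}(M(-a),t)=t^a\,\mathrm{Hilb}(M,t)$.

**The product of all lines.** For $V=\langle x_1,\dots,x_n\rangle$ let $U_i=\langle x_1,\dots,x_i\rangle$, let $f_{U_{i-1}}(x_i)=\prod_{u\in U_{i-1}}(x_i-u)$, which is monic in $x_i$ of degree $q^{i-1}$, and
$$\Lambda_n=\prod_{i=1}^nf_{U_{i-1}}(x_i).$$
Every line of $V$ contains exactly one vector of the form $x_i-u$ with $u\in U_{i-1}$, so $\Lambda_n$ is a product of one nonzero vector from each line. Three consequences follow. The group permutes the lines, so $g\Lambda_n$ is a scalar multiple of $\Lambda_n$ and the ideal $\Lambda_nS(V)$ is $\mathrm{GL}(V)$-stable. For each line $K\subset V$ the image of $\Lambda_n$ in $S(V/K)$ is $0$. And, since a line spanned by $v$ contributes $\prod_{\lambda\in\mathbb F_q^\times}\lambda v=-v^{q-1}$ to the product of all nonzero vectors,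
$$p_{q^n-1}(V)=\prod_{v\ne0}v=\pm\Lambda_n^{q-1}. \tag{5}$$
Let $E_n\subset A_n$ be the image of $\Lambda_nS(V)$ and $e_{n,d}=\dim(E_n)_d$. For $n=2$, $\Lambda_2=x_1\prod_{c\in\mathbb F_q}(x_2-cx_1)=x_1x_2^q-x_1^qx_2$.

## Power-sum maps from coinvariants to Dickson algebras

For $\dim V=n$, $\dim W=k$ and $F\in S(V)$ define
$$T_k(F)=c_0(W)^{-n}\sum_{\varphi\in\mathrm{Hom}(V,W)}F(\varphi). \tag{6}$$
A map $\varphi$ is a free choice of $\varphi(x_1),\dots,\varphi(x_n)\in W$, so $T_k\big(\prod x_i^{a_i}\big)=\prod_i p_{a_i}(W)/c_0$, which lies in $D_k$ by (F3). Reindexing $\varphi\mapsto\varphi\circ g$ shows $T_k(gF)=T_k(F)$. So $T_k$ is a well-defined graded map $A_n\to D_k(-n(q^k-1))$. For $k=0$ it is the constant term.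

For $n=1$, $W=\langle w\rangle$: $T_1(x^a)=p_a(W)/c_0=w^{a-(q-1)}$ if $a>0$ and $(q-1)\mid a$, and $0$ otherwise. So $(T_0,T_1)$ is an isomorphism $A_1\cong D_0\oplus D_1(-(q-1))$. For $q=n=2$ in degree 6 we have $T_1(x^ay^b)=w^{a+b-2}$ for $a,b>0$, so $T_1$ takes the same value $w^4$ on $x^5y$ and $x^3y^3$; but $T_2(x^5y)=p_5p_1/c_0^2=0$ and $T_2(x^3y^3)=p_3^2/c_0^2=1$. So $T_2$ separates two classes that $T_1$ does not.

**Theorem 1.** *As graded vector spaces, $S_{\mathrm{GL}_n(\mathbb F_q)}\cong\bigoplus_{k=0}^nD_k(-n(q^k-1))$, via the explicit map $T=(T_0,\dots,T_n)$. In particular*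
$$\mathrm{Hilb}(S_{\mathrm{GL}_n(\mathbb F_q)},t)=\sum_{k=0}^nt^{n(q^k-1)}\prod_{i<k}\frac1{1-t^{q^k-q^i}} .$$

The first half is surjectivity.

**Lemma 1.** *Let $0\le k\le n$ and $h\in D_k$. There is $y\in A_n$ with $T_j(y)=0$ for $j<k$ and $T_k(y)=h$. If $k=n$ one can take $y\in E_n$. Hence $T$ is surjective and $e_{n,d}\ge\dim(D_n)_{d-n(q^n-1)}$.*

*Proof.* The aim is a polynomial that vanishes at every $\varphi$ of rank $<k$ on $x_1,\dots,x_k$, and for which the sum (6) can be computed one variable at a time. Put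
$$F_0=\prod_{i=1}^kf_{U_{i-1}}(x_i)^{q^{k-i+1}-1}\,x_i^{q^{i-1}-1}\cdot\prod_{i>k}x_i^{q^k-1},\qquad F=F_0\,h(x_1,\dots,x_k).$$

Vanishing: suppose $\varphi(x_1),\dots,\varphi(x_k)$ are linearly dependent. Let $i$ be the least index with $\varphi(x_i)\in\varphi(U_{i-1})$. Then $f_{U_{i-1}}(x_i)$ evaluates to $\prod_{u\in U_{i-1}}(\varphi(x_i)-\varphi(u))=0$, and its exponent $q^{k-i+1}-1$ is positive. So $F_0(\varphi)=0$. If $\dim W=j<k$ this happens for every $\varphi$, so $T_j(F)=0$.

Value of $T_k$: let $\dim W=k$. If $F_0(\varphi)\ne0$, then $\varphi|_{U_k}$ is an isomorphism onto $W$, so $h(x_1,\dots,x_k)$ evaluates to $h\in D_k$, the invariant being independent of the isomorphism. So $T_k(F)=h\,T_k(F_0)$. The factor of $F_0$ belonging to $x_i$, $i\le k$, is monic in $x_i$ of degree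
$$q^{i-1}(q^{k-i+1}-1)+q^{i-1}-1=q^k-1,$$
with coefficients in the previous variables; for $i>k$ it is $x_i^{q^k-1}$. Sum over $\varphi(x_n)\in W$ first, then over $\varphi(x_{n-1})$, and so on down to $\varphi(x_1)$. At each stage (F3) kills all powers below $q^k-1$ and turns the leading power into $c_0$. So the total is $c_0^n$ and $T_k(F_0)=1$. Take $y=[F]$.

If $k=n$, every $f_{U_{i-1}}(x_i)$ occurs in $F_0$ with positive exponent, so $\Lambda_n\mid F_0$ and $y\in E_n$. Thus $T_n$ maps $E_n$ onto $D_n(-n(q^n-1))$, which gives the inequality. For surjectivity of $T$, given $(h_0,\dots,h_n)$, choose $y_0$ with $T_0(y_0)=h_0$, then $y_1$ with $T_0(y_1)=0$ and $T_1(y_1)=h_1-T_1(y_0)$, and continue. $\square$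

It remains to prove the opposite inequality. Write
$$P_n(t)=\sum_{k=0}^nt^{n(q^k-1)}H_k(t).$$
For $n\ge1$, $d\ge0$ we need
$$a_{n,d}\le[t^d]\,P_n(t). \tag{7}$$
What structure could produce $P_n$? Replacing $t$ by $t^q$ shifts the exponents in $H_{k-1}$:
$$H_{k-1}(t^q)=\prod_{i<k-1}\frac1{1-t^{q^k-q^{i+1}}}=(1-t^{q^k-1})H_k(t),\qquad\text{so}\qquad H_k(t)=t^{q^k-1}H_k(t)+H_{k-1}(t^q)\quad(k\ge1).$$
Multiply by $t^{n(q^k-1)}$, note $n(q^k-1)=n(q-1)+qn(q^{k-1}-1)$, sum over $1\le k\le n$ and add the term $k=0$, which is $1$: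
$$P_n(t)=\Big(P_{n+1}(t)-t^{(n+1)(q^{n+1}-1)}H_{n+1}(t)\Big)+t^{n(q-1)}\Big(P_n(t^q)-t^{qn(q^n-1)}H_n(t^q)\Big). \tag{8}$$
Read (8) as a wish. There should be a degree-preserving map $A_{n+1}\to A_n$ killing $E_{n+1}$, which by Lemma 1 is at least as large as the subtracted term. And its cokernel should be covered by a map from $A_n$, killing $E_n$, that behaves like a $q$-th power followed by multiplication by something of degree $n(q-1)$. Both maps exist.

## The transfer along lines

For $\dim V=n+1$ and a line $K\subset V$, let $F|_{V/K}$ be the image of $F$ in $S(V/K)$, and define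
$$\mathrm{tr}:A_{n+1}\to A_n,\qquad \mathrm{tr}[F]=\sum_{K\subset V\text{ a line}}[F|_{V/K}]. \tag{9}$$
It is well defined: for $g\in\mathrm{GL}(V)$ the composite $V\xrightarrow{g}V\to V/K$ has kernel $g^{-1}K$ and so induces $V/g^{-1}K\cong V/K$. Hence $[(gF)|_{V/K}]=[F|_{V/g^{-1}K}]$, and the sum over $K$ does not change. The map preserves degree, and it kills $E_{n+1}$ because $\Lambda_{n+1}|_{V/K}=0$ for every $K$. Put $I_n=\mathrm{tr}(A_{n+1})$ and $C_n=A_n/I_n$.

Example: $q=2$, $n=1$. The plane $\langle x_1,x_2\rangle$ has three lines, whose quotients send $(x_1,x_2)$ to $(0,x)$, $(x,0)$, $(x,x)$. So $\mathrm{tr}[x_1^ax_2^b]=x^{a+b}$ for $a,b>0$, $\mathrm{tr}[x_1^d]=2x^d=0$ for $d>0$, and $\mathrm{tr}[1]=3=1$. Thus $I_1$ contains everything except degree $1$, and $C_1$ is spanned by the class of $x$. The surviving exponent is $1=q-1$; the exponents $3,5,\dots$, also $\equiv-1\pmod q$, have been hit.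

## Exponents not congruent to $-1$ modulo $q$ lie in the image of the transfer

**Lemma 2.** *Let $n\ge1$, $V=\langle x\rangle\oplus V''$, $\dim V''=n-1$, $w\in S(V'')$, $d\ge0$, $(q-1)\mid d$ and $q\nmid d+1$. Then $[x^dw]\in I_n$.*

*Proof.* The plan is to split $x$ into two variables $x_0,x_1$, replacing $x^d$ by a form $\varphi(x_0,x_1)$ of degree $d$ such that $\mathrm{tr}[\varphi w]$ is a nonzero multiple of $[x^dw]$.

**Choice of $\varphi$.** A natural candidate is $\sum_{i=0}^dx_0^ix_1^{d-i}=(x_0^{d+1}-x_1^{d+1})/(x_0-x_1)$. For $n=1$ its transfer is $x^d$ times the sum of its values over $\mathbb P^1(\mathbb F_q)$: the value at $(1:1)$ is $d+1$, at $(1:s)$ with $s\ne1$ it is $1$ (as $s^{d+1}=s$), at $(0:1)$ it is $1$, in total $d+1+(q-1)+1=d+1$ in $\mathbb F_q$. This fails exactly when $p\mid d+1$, which is possible if $q$ is not prime. So write $d+1=Pe$ with $P$ a power of $p$ and $p\nmid e$. Since $q\nmid d+1$ we have $P<q$, so $P-1<q-1$ and $P\le q-1$. Let $U=\langle x_0,x_1\rangle$,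 $\hat V=U\oplus V''$, and
$$\varphi=x_0^{P-1}\,\frac{x_0^{Pe}-x_1^{Pe}}{x_0^P-x_1^P}=x_0^{P-1}\sum_{i=0}^{e-1}x_0^{Pi}x_1^{P(e-1-i)},\qquad\deg\varphi=P-1+P(e-1)=d .$$
We compute $\mathrm{tr}[\varphi w]$ by sorting the lines $K\subset\hat V$ into three types.

**Type (b): $K\subset U$.** *These lines produce the wanted class.* Here $\hat V/K\cong U/K\oplus V''$, and the quotient map $U\to U/K=\langle x\rangle$ sends $x_0\mapsto s_0x$, $x_1\mapsto s_1x$; as $K$ varies, $(s_0:s_1)$ runs once through $\mathbb P^1(\mathbb F_q)$, and $\varphi(s_0,s_1)$ is well defined on $\mathbb P^1(\mathbb F_q)$ since $(q-1)\mid d$. So the contribution is $\big(\sum_{(s_0:s_1)}\varphi(s_0,s_1)\big)[x^dw]$. We have $\varphi(1,1)=e$. For $s\in\mathbb F_q$, $s\ne1$, we have $s^{d+1}=s$, hence $\varphi(1,s)=\frac{1-s}{(1-s)^P}=(1-s)^{1-P}$; the sum over $s\ne1$ is $\sum_{y\in\mathbb F_q^\times}y^{1-P}$, which by (F0) is $-1$ if $P=1$ and $0$ if $1<P<q$. Finally $\varphi(0,1)$ is $1$ if $P=1$ and $0$ if $P>1$. In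 both cases the total is $e$. So type (b) contributes $e[x^dw]$.

If $n=1$ there are no other lines; since $p\nmid e$, the lemma follows. Let $n\ge2$.

**Type (a): $K\subset V''$.** Here $\hat V/K=U\oplus V''/K$, so the total contribution is $[\varphi]\cdot\mathrm{tr}[w]$, with $[\varphi]\in A_2$ and $\mathrm{tr}[w]\in A_{n-2}$.

**Type (c): all other lines.** *Here we reduce to an identity in $A_2$.* Such a line is spanned by a vector with nonzero components in both $U$ and $V''$. For each line of $U$ fix a spanning vector $\ell$ and $y_\ell\in U$ with $U=\langle\ell,y_\ell\rangle$, and write $\varphi=\varphi_\ell(\ell,y_\ell)$. The lines of type (c) are then exactly the $K=\langle\ell-v\rangle$ with $v\in V''\setminus0$, each occurring once. In $\hat V/K$ the vector $\ell$ becomes $v$, so $\hat V/K=\langle y_\ell\rangle\oplus V''$ and $\varphi w$ becomes $\varphi_\ell(v,y_\ell)w$.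

Group the $v$ by the lines $\langle v_0\rangle$ of $V''$, writing $v=\lambda v_0$ with $\lambda\in\mathbb F_q^\times$. Choose $V''=\langle v_0\rangle\oplus C$ and write $w=\sum_iv_0^iw_i$ with $w_i\in S(C)$. Scaling $v_0$ by $\lambda^{-1}$ gives
$$[\varphi_\ell(\lambda v_0,y_\ell)\,v_0^iw_i]=\lambda^{-i}[\varphi_\ell(v_0,y_\ell)v_0^i]\cdot[w_i]=\lambda^{-i}[\ell^i\varphi]\cdot[w_i],$$
where the last step identifies $\langle v_0,y_\ell\rangle$ with $U$ by $v_0\mapsto\ell$, $y_\ell\mapsto y_\ell$, and $[\ell^i\varphi]\in A_2$. By (F0), summing over $\lambda$ leaves only $i$ with $(q-1)\mid i$, with factor $-1$. So type (c) contributes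
$$-\sum_{\langle v_0\rangle}\ \sum_{i:\,(q-1)\mid i}\Big(\sum_\ell[\ell^i\varphi]\Big)\cdot[w_i].$$
For $i=0$ the inner sum is $(q+1)[\varphi]=[\varphi]$, and $w_0$ corresponds to $w|_{V''/\langle v_0\rangle}$ under $C\cong V''/\langle v_0\rangle$. So the terms $i=0$ give $-[\varphi]\cdot\mathrm{tr}[w]$, which cancels type (a). It remains to show, for every $M>0$ with $(q-1)\mid M$,
$$\sum_\ell[\ell^M\varphi]=0\quad\text{in }A_2. \tag{10}$$
Each term depends only on the line $\langle\ell\rangle$, since $(q-1)\mid M$. Put $y=x_0-x_1$, so that $x_0^P-x_1^P=y^P$.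

**Identity (10), the line $\langle y\rangle$.** *This term vanishes by itself.* Use the basis $(x,y)$ with $x_0=x$, $x_1=x-y$. Since $M\ge q-1\ge P$, we may divide by $y^P$ termwise:
$$y^M\varphi=y^{M-P}x^{P-1}\big(x^{d+1}-(x-y)^{d+1}\big).$$
Applying $x\mapsto x+y$ to the second part does not change its class, so
$$[y^M\varphi]=\big[y^{M-P}x^{d+1}\big(x^{P-1}-(x+y)^{P-1}\big)\big]=-\sum_{l=1}^{P-1}\binom{P-1}l[y^{M-P+l}x^{d+P-l}].$$
Here $d+P-l\equiv P-l\pmod{q-1}$ and $1\le P-l\le P-1<q-1$. So every term is $0$ by (F1).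

**Identity (10), the other $q$ lines.** *These cancel in total.* They are spanned by $v_\beta=x_0-\beta y$, $\beta\in\mathbb F_q$. In the basis $(v,y)$ with $v=v_\beta$ we have $x_0=v+\beta y$, $x_1=v+(\beta-1)y$, and
$$v_\beta^M\varphi=v^M\,y^{-P}(v+\beta y)^{P-1}\big((v+\beta y)^{d+1}-(v+(\beta-1)y)^{d+1}\big).$$
The coefficient of $v^{M+d-j}y^j$ ($0\le j\le d$) is the coefficient of $y^{P+j}$ in $(v+\beta y)^{d+P}-(v+\beta y)^{P-1}(v+(\beta-1)y)^{d+1}$, with $v$ set to $1$:
$$n_{\beta,j}=\binom{d+P}{P+j}\beta^{P+j}-\sum_{l=0}^{P-1}\binom{P-1}l\binom{d+1}{P+j-l}\beta^l(\beta-1)^{P+j-l}.$$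
By (F1) only $j$ with $(q-1)\mid j$ matter. For those, $\beta^{P+j}=\beta^P$ and $(\beta-1)^{P+j-l}=(\beta-1)^{P-l}$ for all $\beta\in\mathbb F_q$, including the zero bases, because $P\ge1$ and $P-l\ge1$. So $n_{\beta,j}$ is given by a polynomial in $\beta$ of degree at most $P$, whose $\beta^P$-coefficient is
$$\binom{d+P}{P+j}-\sum_{l=0}^{P-1}\binom{P-1}l\binom{d+1}{P+j-l}=0$$
by Vandermonde's identity. Its degree is therefore at most $P-1<q-1$, and $\sum_{\beta\in\mathbb F_q}n_{\beta,j}=0$ by (F0). In $A_2$ the class of $v_\beta^{M+d-j}y^j$ does not depend on $\beta$, so the $q$ lines contribute $\sum_j\big(\sum_\beta n_{\beta,j}\big)[v^{M+d-j}y^j]=0$. This proves (10).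

Altogether $\mathrm{tr}[\varphi w]=e[x^dw]$ with $p\nmid e$, so $[x^dw]\in I_n$. $\square$

## The cokernel of the transfer is a Frobenius image

**Lemma 3.** *For $n\ge1$ the map $F\mapsto[(x_1\cdots x_n)^{q-1}F^q]$ induces a surjective linear map $\Phi:A_n\to C_n$, sending degree $d'$ to degree $n(q-1)+qd'$, and $\Phi(E_n)=0$.*

*Proof.* Put $E=(x_1\cdots x_n)^{q-1}$. The map $F\mapsto F^q$ is $\mathbb F_q$-linear, so $F\mapsto[EF^q]\in C_n$ is linear, with the stated effect on degrees.

**$\Phi$ is well defined.** *We must show $[E(gF)^q]=[EF^q]$ in $C_n$, and it suffices to do so for generators $g$.* As noted above, monomial matrices and, for $n\ge2$, the transvection $x_1\mapsto x_1+x_2$ generate the group. If $g$ is monomial, then $gE=E$, because the scalars enter with exponent $q-1$; so $E(gF)^q=g(EF^q)$ has the same class as $EF^q$. If $g$ is the transvection, then $[E(gF)^q]=[g^{-1}(E)F^q]$, and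
$$(x_1-x_2)^{q-1}=\frac{x_1^q-x_2^q}{x_1-x_2}=\sum_{i=0}^{q-1}x_1^ix_2^{q-1-i}$$
gives $g^{-1}(E)=\big(\sum_{i=0}^{q-1}x_1^ix_2^{q-1-i}\big)x_2^{q-1}x_3^{q-1}\cdots x_n^{q-1}$. The term $i=q-1$ is $E$. For $i<q-1$, multiplying by $F^q$ produces monomials whose $x_1$-exponent is $\equiv i\not\equiv-1\pmod q$. If that exponent is not divisible by $q-1$, the class is $0$ by (F1); if it is, the class lies in $I_n$ by Lemma 2 with $x=x_1$. So modulo $I_n$ the class is $[EF^q]$.

**$\Phi$ is surjective.** By (F1) and Lemma 2, applied to each variable in turn, $C_n$ is spanned by monomials all of whose exponents are $\equiv-1\pmod q$. Such a monomial is $E\cdot(\text{monomial})^q$.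

**$\Phi$ kills $E_n$.** *We exhibit $\Phi(\Lambda_nG)$ as a transfer.* Let $G\in S(V)$ be a polynomial (in this step the letter does not denote the group) and put $w=\Lambda_nEG^q$. In $\hat V=\langle x_0\rangle\oplus V$ consider $x_0^{q^n-1}w$. A line $K\subset V$ contributes $0$ to its transfer, as $\Lambda_n|_{V/K}=0$. The other lines are $\langle x_0-v\rangle$ with $v\in V$; dividing by such a line identifies $\hat V/K$ with $V$ and sends $x_0$ to $v$. Therefore, by (5),
$$\mathrm{tr}[x_0^{q^n-1}w]=\Big[\sum_{v\in V}v^{q^n-1}\,w\Big]=[p_{q^n-1}(V)\,w]=\pm[\Lambda_n^{q-1}\Lambda_nEG^q]=\pm[E(\Lambda_nG)^q].$$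
So $[E(\Lambda_nG)^q]\in I_n$, that is, $\Phi[\Lambda_nG]=0$. $\square$

In the example $q=2$, $n=1$: $\Phi(F)=[xF^2]$, and $E_1=x\mathbb F_2[x]$ is killed, so only $\Phi(1)=[x]$ survives. This agrees with the $C_1$ found there.

## The double induction that proves Theorem 1

Since $T$ is surjective by Lemma 1 and all graded pieces are finite-dimensional, Theorem 1 follows from (7). (For $n=0$ it reads $\mathbb F_q=D_0$.)

**Base cases.** For $d=0$ both sides of (7) are $1$, because $n(q^k-1)>0$ for $k\ge1$. Let $d>0$ and assume (7) for all smaller degrees and all $n\ge1$. For this fixed $d$ use descending induction on $n$. If $n(q-1)>d$, then $a_{n,d}=0$ by (F2), and (7) holds.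

**Inductive step.** *We turn (8) into an inequality.* Assume (7) for $(n+1,d)$. Put $d'=(d-n(q-1))/q$, so $d'<d$. Since $\mathrm{tr}$ maps $A_{n+1}/E_{n+1}$ onto $I_n$ in each degree, and $\Phi$ maps $A_n/E_n$ onto $C_n$,
$$a_{n,d}=\dim(I_n)_d+\dim(C_n)_d\le(a_{n+1,d}-e_{n+1,d})+(a_{n,d'}-e_{n,d'}),$$
where the second bracket is read as $0$ if $d'$ is not a nonnegative integer. By the induction hypotheses for $(n+1,d)$ and $(n,d')$, and by Lemma 1 in the form $e_{n,d'}\ge[t^{d'}]\,t^{n(q^n-1)}H_n(t)$ and likewise for $(n+1,d)$,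
$$a_{n+1,d}-e_{n+1,d}\le[t^d]\Big(P_{n+1}(t)-t^{(n+1)(q^{n+1}-1)}H_{n+1}(t)\Big),$$
$$a_{n,d'}-e_{n,d'}\le[t^{d'}]\Big(P_n(t)-t^{n(q^n-1)}H_n(t)\Big)=[t^d]\,t^{n(q-1)}\Big(P_n(t^q)-t^{qn(q^n-1)}H_n(t^q)\Big).$$
If $d'$ is not a nonnegative integer, the last coefficient is $0$ as well. Adding, the right side is $[t^d]P_n(t)$ by (8). This is (7), and Theorem 1 is proved. $\blacksquare$

## Passing to the quotient by $q^m$-th powers

For $\dim W=k$ divide $X^{q^m}$ by the monic polynomial $f_W$. From $X^{q^k}\equiv-\sum_{i<k}c_iX^{q^i}$ and its $q$-power consequences $X^{q^{k+s}}\equiv-\sum_ic_i^{q^s}X^{q^{i+s}}$ one gets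
$$X^{q^m}\equiv\sum_{j<k}r_jX^{q^j}\pmod{f_W},\qquad r_j\in D_k. \tag{11}$$
With $\deg X=1$, $f_W$ is homogeneous, so $r_j$ is homogeneous of degree $q^m-q^j$ or zero. Let $\mathfrak r_k=(r_0,\dots,r_{k-1})\subset D_k$, and $\mathfrak r_0=0$. For $q=m=2$: with $k=1$, $c_0=w$, we get $X^2\equiv wX$ and $X^4\equiv w^2X^2\equiv w^3X$, so $\mathfrak r_1=(w^3)$ and $D_1/\mathfrak r_1$ has Hilbert series $1+t+t^2$; with $k=2$, $\mathfrak r_2=(c_0,c_1)$.

**Theorem 2.** *For $Q=S/(x_1^{q^m},\dots,x_n^{q^m})$, $T$ induces $Q_{\mathrm{GL}_n}\cong\bigoplus_{k=0}^{\min(n,m)}(D_k/\mathfrak r_k)(-n(q^k-1))$. Consequently*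
$$\mathrm{Hilb}(Q_{\mathrm{GL}_n},t)=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t},\qquad \mathrm{Hilb}(Q^{\mathrm{GL}_n},t)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$

The two displayed series are (3) and (1), for all prime powers $q$ and all $n\ge1$, $m\ge0$. For $q=n=m=2$ the first one is $1+t^2(1+t+t^2)+t^6$, as found by hand.

*Proof.* Let $J\subset A_n$ be the image of the ideal $(x_1^{q^m},\dots,x_n^{q^m})$, so that $Q_{\mathrm{GL}_n}=A_n/J$. Everything rests on the following claim.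

**Claim.** $T(J)=\bigoplus_{k=0}^n\mathfrak r_k$.

**The inclusion $\subseteq$.** For $w\in W$ we have $f_W(w)=0$, so (11) gives $w^{q^m}=\sum_jr_jw^{q^j}$. Substituting $w=\varphi(x_i)$ in (6),
$$T_k(x_i^{q^m}F)=\sum_{j<k}r_j\,T_k(x_i^{q^j}F)\in\mathfrak r_k .$$
For $k=0$ this is $0$.

**The inclusion $\supseteq$.** *We modify the test polynomials of Lemma 1 so that they lie in the ideal.* Let $1\le k\le n$, $0\le i<k$, $h\in D_k$ and $a_i=q^k-1-q^i\ge0$. In $F_0$ of Lemma 1 the factor belonging to $x_1$ is $x_1^{q^k-1}$; replace it by $x_1^{q^m+a_i}$: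
$$F=x_1^{q^m}\cdot x_1^{a_i}\prod_{l=2}^kf_{U_{l-1}}(x_l)^{q^{k-l+1}-1}x_l^{q^{l-1}-1}\prod_{l>k}x_l^{q^k-1}\cdot h(x_1,\dots,x_k).$$
Then $[F]\in J$. Without the factor $h$, $F$ still vanishes at every $\varphi$ for which $\varphi(x_1),\dots,\varphi(x_k)$ are dependent: the argument of Lemma 1 applies, the case $\varphi(x_1)=0$ being covered by the positive exponent of $x_1$. So $T_j(F)=0$ for $j<k$, and $h$ again comes out as a factor of $T_k(F)$. Summing over $\varphi(x_n),\dots,\varphi(x_2)$ gives a factor $c_0$ each, and the sum over $\varphi(x_1)$ gives $p_{q^m+a_i}(W)$. Hence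
$$T_k(F)=h\,\frac{p_{q^m+a_i}(W)}{c_0}=h\sum_{j<k}r_j\,\frac{p_{q^j+a_i}(W)}{c_0}.$$
Here $q^j+a_i=q^k-1+q^j-q^i$, so by (F3) the coefficient of $r_j$ is $0$ for $j<i$, $1$ for $j=i$, and some element of $D_k$ for $j>i$. Thus the elements $p_{q^m+a_i}/c_0$, $0\le i<k$, are obtained from $r_0,\dots,r_{k-1}$ by a unitriangular matrix over $D_k$, and they generate $\mathfrak r_k$. Adding such test elements, for every $\rho\in\mathfrak r_k$ there is $y\in J$ with $T_j(y)=0$ for $j<k$ and $T_k(y)=\rho$. Given $(\rho_k)\in\bigoplus_k\mathfrak r_k$ (with $\rho_0=0$), correct successively for $k=1,\dots,n$; at each stage the remaining difference stays in $\bigoplus\mathfrak r_k$ by the first inclusion. This proves the claim.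

**The quotients $D_k/\mathfrak r_k$.** By Theorem 1 and the claim, $T$ induces $Q_{\mathrm{GL}_n}\cong\bigoplus_{k=0}^n(D_k/\mathfrak r_k)(-n(q^k-1))$. If $k>m$, then $X^{q^m}$ is its own remainder, so $r_m=1$ and $D_k/\mathfrak r_k=0$. Let $k\le m$. A common zero of $r_0,\dots,r_{k-1}$ over $\overline{\mathbb F}_q$ is a point $(\gamma_0,\dots,\gamma_{k-1})$; specializing (11) at $c_i=\gamma_i$ shows that $f=X^{q^k}+\sum\gamma_iX^{q^i}$ divides $X^{q^m}$. So $f=X^{q^k}$ and all $\gamma_i=0$. By the Nullstellensatz $D_k/\mathfrak r_k$ is finite-dimensional. Thus the $k$ elements $r_j$, homogeneous of positive degrees $q^m-q^j$, form a homogeneous system of parameters in the polynomial ring $D_k$ in $k$ variables; a polynomial ring is Cohen–Macaulay, so they form a regular sequence. Dividing by a regular homogeneous element of degree $a$ multiplies the Hilbert series by $1-t^a$. Hence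
$$\mathrm{Hilb}(D_k/\mathfrak r_k,t)=\prod_{j<k}\frac{1-t^{q^m-q^j}}{1-t^{q^k-q^j}}=\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$
This gives the formula for $\mathrm{Hilb}(Q_{\mathrm{GL}_n},t)$, which is (3), and (2) turns it into the formula for $\mathrm{Hilb}(Q^{\mathrm{GL}_n},t)$, as computed after (3). $\blacksquare$

## Replacing $X^{q^m}$ by a monic additive polynomial

The proof of the claim used only that $X^{q^m}$ is additive and vanishes at $0$. This gives a version with coefficients.

**Theorem 3.** *Let $B$ be any commutative $\mathbb F_q$-algebra, $g(X)=X^{q^m}+\sum_{i<m}b_iX^{q^i}\in B[X]$, and $M_g=(B\otimes S)/(g(x_1),\dots,g(x_n))$. Then $(M_g)_{\mathrm{GL}_n}$ and $M_g^{\mathrm{GL}_n}$ are free $B$-modules of rank $\sum_{k\le\min(n,m)}\binom mk_q$ (Gaussian binomials), and their formation commutes with every base change $B\to B'$.*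

The group acts on $M_g$ because $g\left(\sum c_ix_i\right)=\sum c_ig(x_i)$ for $c_i\in\mathbb F_q$. Example: $n=m=1$, $g=X^q+bX$. Then $M_g$ has basis $1,x,\dots,x^{q-1}$, the scalar $c\in\mathbb F_q^\times$ acts on $x^a$ by $c^a$, and the invariants are free on $1,x^{q-1}$; for $q=2$ the group is trivial and this basis is all of $M_g$. The rank is $2=\binom10_q+\binom11_q$.

*Proof.* **Coinvariants as a direct sum.** *We repeat the claim over $B$.* Coinvariants commute with $B\otimes-$, so by Theorem 1 the map $1\otimes T:(B\otimes S)_{\mathrm{GL}_n}\to\bigoplus_{k\le n}B\otimes D_k$ is an isomorphism (we ignore shifts here). Divide: $g(X)\equiv\sum_{j<k}r_j(g)X^{q^j}\pmod{f_W}$ with $r_j(g)\in B\otimes D_k$. Then $g(w)=\sum_jr_j(g)w^{q^j}$ for $w\in W$, so $T_k(g(x_i)F)=\sum_jr_j(g)T_k(x_i^{q^j}F)$; for $k=0$ it is $0$ since $g(0)=0$. Conversely, in the test elements replace $x_1^{q^m}$ by $g(x_1)$ and allow $h\in B\otimes D_k$. They still vanish when $\varphi(x_1),\dots,\varphi(x_k)$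 are dependent, the case $\varphi(x_1)=0$ again by $g(0)=0$; and
$$T_k(F)=h\,\frac1{c_0}\sum_{w\in W}g(w)w^{a_i}=h\sum_{j<k}r_j(g)\frac{p_{q^j+a_i}(W)}{c_0}$$
with the same unitriangular coefficients. The successive correction works as before, and so
$$(M_g)_{\mathrm{GL}_n}\cong\bigoplus_{k=0}^n(B\otimes D_k)/(r_0(g),\dots,r_{k-1}(g)). \tag{12}$$
Both sides commute with base change: the left because coinvariants are a cokernel, the right because division by the monic $f_W$ commutes with base change. For $k>m$ the polynomial $g$ is its own remainder, $r_m(g)=1$, and the summand is $0$.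

**Freeness of the summands.** *It is enough to treat the universal case.* Let $k\le m$. Every $g$ arises by base change from $B=\mathbb F_q[b_0,\dots,b_{m-1}]$ with the $b_i$ independent, so consider this $B$, graded by $\deg b_i=q^m-q^i$. Then $g$ is homogeneous of degree $q^m$, and $r_j(g)$ is homogeneous of degree $q^m-q^j>0$. Let $N=(B\otimes D_k)/(r_0(g),\dots,r_{k-1}(g))$. Modulo $(b_0,\dots,b_{m-1})$ it becomes $D_k/\mathfrak r_k$, which is finite-dimensional. So the $m+k$ elements $b_i,r_j(g)$ form a homogeneous system of parameters in the polynomial ring $B\otimes D_k$ in $m+k$ variables, hence a regular sequence in any order. Taking the $r_j(g)$ first, we see that $b_0,\dots,b_{m-1}$ is a regular sequence on $N$. By the graded Nakayama lemma, homogeneous lifts of a basis of $N/(b)N=D_k/\mathfrak r_k$ generate $N$, so there is a graded surjection onto $N$ from a free module $L$ of rank $\dim D_k/\mathfrak r_k$ with generators in the matching degrees. By regularity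
$$\mathrm{Hilb}(N,t)=\mathrm{Hilb}(D_k/\mathfrak r_k,t)\prod_{i<m}\frac1{1-t^{q^m-q^i}}=\mathrm{Hilb}(L,t),$$
so the surjection is an isomorphism and $N$ is free. Its rank is the value of $\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$ at $t=1$, namely $\prod_{j<k}\frac{q^m-q^j}{q^k-q^j}=\binom mk_q$. By base change the $k$-th summand of (12) is free of this rank over every $B$. This proves the statements about $(M_g)_{\mathrm{GL}_n}$.

**An invariant perfect form.** *It will give the invariants by duality.* Let $B$ be arbitrary again. Since $g$ is monic, $M_g=\bigotimes_BB[x_i]/(g(x_i))$ is $B$-free on the monomials with all exponents $<q^m$. Let $\varepsilon:M_g\to B$ be the coefficient of $\prod x_i^{q^m-1}$. It is $\mathrm{GL}_n(\mathbb F_q)$-invariant: for permutations this is clear, and for diagonal matrices it holds because $c^{q^m-1}=1$. Under $x_1\mapsto x_1+x_2$ the image of $x_1^ax_2^b\cdots$ ($a,b<q^m$) is $x_1^ax_2^b\cdots$ plus terms of $x_1$-degree $<a\le q^m-1$; the reduction of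 those modulo $g(x_2)$ does not change the $x_1$-degree, so they do not contribute to $\varepsilon$. The form $(F,F')\mapsto\varepsilon(FF')$ is perfect: for $n=1$ its Gram matrix $(\varepsilon(x^{i+j}))_{0\le i,j<q^m}$ has zeros where $i+j<q^m-1$ and ones where $i+j=q^m-1$, so it is anti-triangular with invertible determinant; in general the form is a tensor product of such forms.

**Invariants.** Hence $M_g\cong\mathrm{Hom}_B(M_g,B)$ equivariantly, by $F\mapsto\varepsilon(F\,\cdot\,)$, and
$$M_g^{\mathrm{GL}_n}\cong\mathrm{Hom}_B(M_g,B)^{\mathrm{GL}_n}=\mathrm{Hom}_B\big((M_g)_{\mathrm{GL}_n},B\big).$$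
Since $(M_g)_{\mathrm{GL}_n}$ is free of finite rank, so is its dual, with the same rank. Since $\varepsilon$ and $(M_g)_{\mathrm{GL}_n}$ are compatible with $B\to B'$, and duals of free modules of finite rank commute with base change, the formation of $M_g^{\mathrm{GL}_n}$ commutes with base change. $\blacksquare$
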